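# The binary rank of an oval design in a desarguesian plane

## 1. A form that sees only the sides of one triangle

Let $q$ be a prime power. Write the points of $PG(2,q)$ as $\langle a\rangle$ and the lines as $[u]$, with $a,u\in\mathbf F_q^3\setminus\{0\}$, so that
$$\langle a\rangle\in[u]\iff a\cdot u=0 .$$
A homogeneous polynomial (a *form*) in the line coordinates $u=(u_1,u_2,u_3)$ does not usually have a value on a line, because $u$ is determined only up to a nonzero scalar. If the degree is a positive multiple of $q-1$, however, the value is well defined, since $\lambda^{q-1}=1$ for $\lambda\in\mathbf F_q^*$. The basic example is $(a\cdot u)^{q-1}$: on a line its value is $0$ if $\langle a\rangle$ is on the line, and $1$ otherwise.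

**Definition (oval).** In a projective plane $\Pi$ of even order $n$, an *oval* is a set $\mathcal O$ of $n+2$ points that meets every line in $0$ or $2$ points. Lines meeting $\mathcal O$ in no point are *exterior*, the others are *secants*.

Take $q=2^m$ with $m\ge1$, and let $\mathcal O=\{P_0,\dots,P_{q+1}\}$ be an oval of $PG(2,q)$, with $P_l=\langle a_l\rangle$. Choose three of its points $P_i,P_j,P_k$ and multiply together the linear forms of all the others:
$$G_{ijk}(u)=\prod_{l\ne i,j,k}(a_l\cdot u).\tag{1}$$
Two things about $G_{ijk}$ matter.

First, its degree is $(q+2)-3=q-1$, so it has a value on each line.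

Second, consider a secant $P_sP_t$. It contains no points of $\mathcal O$ other than $P_s$ and $P_t$. If one of $s,t$ is outside $\{i,j,k\}$, a factor of (1) vanishes there. If $\{s,t\}\subset\{i,j,k\}$, no factor does. So among all secants, $G_{ijk}$ is nonzero on exactly three: the sides of the triangle $P_iP_jP_k$. It is also nonzero on every exterior line.

**Example ($q=4$).** Let $\mathbf F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, and take the six points
$$\langle1,0,0\rangle,\ \langle0,1,0\rangle,\ \langle0,0,1\rangle,\ \langle1,1,1\rangle,\ \langle1,\omega,\omega^2\rangle,\ \langle1,\omega^2,\omega\rangle .$$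
No three are collinear. The first three are independent. The last three have all coordinates nonzero, so none lies on a side of the coordinate triangle. A coordinate point and two of the last three are independent, because the ratios $y/x$ are $1,\omega,\omega^2$, the ratios $z/x$ are $1,\omega^2,\omega$, and the ratios $z/y$ are $1,\omega,\omega^2$, distinct in each case. The last three are the rows of a Vandermonde matrix with nodes $1,\omega,\omega^2$. Finally, through each of the six points the five joins to the others are all $q+1=5$ lines on that point, so each line meets the set in $0$ or $2$ points, and the set is an oval. For the coordinate triangle,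
$$G(u)=(u_1+u_2+u_3)(u_1+\omega u_2+\omega^2u_3)(u_1+\omega^2u_2+\omega u_3)=u_1^3+u_2^3+u_3^3+u_1u_2u_3,$$
because $-3=1$ in characteristic $2$. The sides are $[1,0,0],[0,1,0],[0,0,1]$, and $G=1$ on each of them. A line containing none of the three coordinate points is $[1,a,b]$ with $a,b\ne0$, and there $G=1+ab$. So the exterior lines are the six with $ab\neq1$: three with $ab=\omega$, where $G=\omega^2$, and three with $ab=\omega^2$, where $G=\omega$.

Two features of this example hold in general. The values on the three sides are equal. And the sum of $G$ over all $21$ lines is $3+3\omega^2+3\omega=1+(\omega^2+\omega)=0$.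

What is $G_{ijk}$ for? It is a test function. If an unknown form $f$ vanishes on all exterior lines, then $fG_{ijk}$ is zero except possibly on three lines. If, moreover, the sum of $fG_{ijk}$ over all lines is known to be $0$, we obtain a relation between the three values of $f$ on the sides of a triangle. The relations for all triangles will compute the rank of a design.

## 2. Oval designs and the rank in question

**Definition (oval design).** Let $\mathcal O$ be an oval of a projective plane $\Pi$ of even order $n=2k$. The oval design $W(\Pi,\mathcal O)$ has as *points* the exterior lines, and as *blocks* the points of $\Pi$ not on $\mathcal O$, with incidence inherited from $\Pi$.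

It is a $2$-$(2k^2-k,k,1)$ design. Indeed, each of the $\binom{n+2}2$ pairs of points of $\mathcal O$ gives one secant, so the number of exterior lines is
$$(n^2+n+1)-\binom{n+2}{2}=\frac{n^2-n}{2}=\binom n2=2k^2-k .\tag{2}$$
The lines through a point off $\mathcal O$ split $\mathcal O$ into pairs, so $k+1$ of its $2k+1$ lines are secants and $k$ are exterior. Two exterior lines meet in exactly one point, which is off $\mathcal O$.

For an incidence structure $\mathcal D$, let $\operatorname{rank}_2(\mathcal D)$ be the rank over $\mathbf F_2$ of an incidence matrix. The facts we start from are these. For every plane $\Pi$ of even order $n$ and every oval,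
$$\operatorname{rank}_2(W(\Pi,\mathcal O))\le\operatorname{rank}_2(\Pi)-(n+1).\tag{3}$$
For the desarguesian plane $\Pi=PG_2(2^m)$,
$$\operatorname{rank}_2(\Pi)=3^m+1.\tag{4}$$
Together they give $\operatorname{rank}_2(W(\Pi,\mathcal O))\le3^m-2^m$. Equality is known for *regular* ovals, that is, the $n+1$ points of a conic together with its nucleus. The text "Designs And Codes: An Update" states the conjecture that equality holds for every oval of a desarguesian plane. This is true.

**Theorem 1.** Let $q=2^m$ $(m\ge1)$ and let $\mathcal O$ be any oval of $\Pi=PG_2(2^m)$. Then $\operatorname{rank}_2 W(\Pi,\mathcal O)=3^m-2^m$.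

We use (4) as a known fact. We shall reprove (3) for our planes along the way.

**The case $q=2$.** An oval has $4$ points, and there is $\binom22=1$ exterior line. It contains the three points off $\mathcal O$. The incidence matrix is a $3\times 1$ column of ones, of rank $1=3-2$.

**The case $q=4$.** There are $\binom42=6$ exterior lines and $21-6=15$ blocks. Each block has size $2$, and each pair of exterior lines lies in exactly one block. So the blocks are all $\binom62=15$ pairs from a $6$-set. They span the even-weight code of length $6$, of dimension $5=9-4$.

For $q=8$ the design is a $2$-$(28,4,1)$ design, its isomorphism type is not forced in this way, and an argument is needed.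

## 3. Codewords on the secants as graphs

This section turns the rank into the dimension of a kernel and describes the part of the kernel that is visible at once.

Let $\mathcal L$ be the set of lines, $E$ the set of exterior lines and $S$ the set of secants. For a point $P$ let $\chi_P:\mathcal L\to\mathbf F_2$ be the function with $\chi_P(\ell)=1$ if and only if $P\in\ell$. Let $C\subset\mathbf F_2^{\mathcal L}$ be the span of all $\chi_P$. Then $\dim C=\operatorname{rank}_2(\Pi)=3^m+1$.

Restrict $C$ to $E$. A point of $\mathcal O$ lies on no exterior line, so it restricts to $0$. Hence the image is spanned by the $\chi_P|_E$ with $P\notin\mathcal O$, which are the rows of an incidence matrix of $W(\Pi,\mathcal O)$. Therefore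
$$\operatorname{rank}_2W(\Pi,\mathcal O)=3^m+1-\dim K,\qquad K=\{F\in C:F|_E=0\}.\tag{5}$$

An element of $K$ is supported on $S$. Each secant is the join $P_iP_j$ of a unique pair of points of $\mathcal O$, so a function on $S$ is the same as a set of edges of the complete graph on the $q+2$ vertices $P_0,\dots,P_{q+1}$. The function $\chi_{P_i}$ is in $K$ and is the *star* at $P_i$: all edges at that vertex.

**The stars span a space of dimension $q+1$.** The value of $\sum_i b_i\chi_{P_i}$ (with $b_i\in\mathbf F_2$) on $P_iP_j$ is $b_i+b_j$, and its value on $E$ is $0$. So the sum is the zero function exactly when all $b_i$ are equal, and the $q+2$ stars satisfy exactly one nontrivial relation. Hence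
$$\dim K\ge q+1,\tag{6}$$
which with (5) gives $\operatorname{rank}_2W(\Pi,\mathcal O)\le 3^m-2^m$.

Theorem 1 thus says that $K$ contains nothing but sums of stars. A sum of stars has the shape $P_iP_j\mapsto b_i+b_j$, so its three values on the sides of any triangle add up to $0$. Conversely, suppose $F$ is a function on $S$ with this property. Put $b_0=0$ and $b_i=F(P_0P_i)$. The triangle $P_0P_iP_j$ gives $F(P_iP_j)=b_i+b_j$, so $F$ is a sum of stars. The goal is therefore:

*Show that every $F\in K$ has sum $0$ over the sides of every triangle with vertices on $\mathcal O$.*

## 4. Pencil relations, and a function they cannot exclude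

To show that $K$ is small we need linear relations satisfied by all codewords of $C$. The first relations one would try come from pencils of lines. Let $F=\sum_R b_R\chi_R$ be a codeword, the sum running over all points $R$. For a point $P$, the number of lines through both $P$ and $R$ is $1$ if $R\ne P$, and $q+1$ if $R=P$. This is odd in both cases, so
$$\sum_{\ell\ni P}F(\ell)=\sum_Rb_R\qquad\text{for every point }P.\tag{7}$$
The sums of $F$ over all pencils are equal. Also, the left side depends only on $F$, so
$$\varepsilon(F)=\sum_R b_R\in\mathbf F_2$$
does not depend on how $F$ is written as a sum of the $\chi_R$. It is a linear map $C\to\mathbf F_2$ with $\varepsilon(\chi_R)=1$.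

For a function supported on $S$, (7) becomes a condition on a graph. For $P=P_i$ it concerns the star at $P_i$. For $P\notin\mathcal O$ it concerns the $(q+2)/2$ secants through $P$, which form a perfect matching of the $q+2$ vertices. Do these conditions force sums of stars?

They do not, for any $q\ge4$. Let $1_S$ be the function equal to $1$ on all secants and $0$ on $E$. A point of $\mathcal O$ is on $q+1$ secants, an odd number. A point off $\mathcal O$ is on $(q+2)/2=2^{m-1}+1$ secants, also odd when $m\ge2$. So $1_S$ vanishes on $E$ and has pencil sum $1$ at every point, as (7) allows. But its sum over a triangle is $1+1+1=1$, so it is not a sum of stars.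

So the pencil relations alone cannot prove Theorem 1. We need relations that see single triangles, and $\mathbf F_2$-combinations of pencils do not supply them. The way out is to view codewords as functions with values in $\mathbf F_q$ and to allow test functions with values in $\mathbf F_q$, namely the forms of Section 1. For $P=\langle a\rangle$ we have $\chi_P(u)=1+(a\cdot u)^{q-1}$, so each codeword is
$$F=\varepsilon(F)+f,\qquad f(u)=\sum_R b_R\,(r\cdot u)^{q-1},\quad R=\langle r\rangle,\tag{8}$$
a constant plus a form of degree $q-1$. We may multiply by $G_{ijk}$, provided we know that a form of degree $2(q-1)$ sums to $0$ over all lines.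

## 5. Sums of forms over all lines and over a pencil

**Lemma 1** (any prime power $q$).

(a) If $M$ is a form of degree $q-1$ or $2(q-1)$ in $u_1,u_2,u_3$ over $\mathbf F_q$, then $\sum_{[u]}M(u)=0$, the sum being over all lines.

(b) If $M$ is a form of degree $q-1$, then $\sum_{[u]\ni\langle a\rangle}M(u)=0$ for each point $\langle a\rangle$.

*Proof.*

**Step 1: one variable.** This step evaluates $\sigma_k=\sum_{x\in\mathbf F_q}x^k$, with $0^0=1$. If $k=0$, then $\sigma_0=q\cdot1=0$. If $k$ is a positive multiple of $q-1$, every nonzero $x$ contributes $1$ and $0$ contributes $0$, so $\sigma_k=q-1=-1$. Otherwise let $g$ generate $\mathbf F_q^*$. Then $g^k\ne1$, and replacing $x$ by $gx$ gives $\sigma_k=g^k\sigma_k$, so $\sigma_k=0$.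

**Step 2: $r$ variables.** This step shows that forms of low degree sum to $0$ over $\mathbf F_q^r$. We have
$$\sum_{u\in\mathbf F_q^r}u_1^{k_1}\cdots u_r^{k_r}=\sigma_{k_1}\cdots\sigma_{k_r}.$$
If this is nonzero, then every $k_i$ is a positive multiple of $q-1$, so the degree is at least $r(q-1)$. Hence every form of degree less than $r(q-1)$ sums to $0$ over $\mathbf F_q^r$.

**Step 3: from vectors to projective points.** Let $M$ be a form in $r$ variables whose degree is a positive multiple of $q-1$ and less than $r(q-1)$. The zero vector contributes $M(0)=0$. The nonzero vectors fall into classes of $q-1$ proportional vectors, on which $M$ is constant. So the sum over $\mathbf F_q^r$ is $(q-1)=-1$ times the sum over classes, and the latter is $0$.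

**Step 4: the two cases.** For (a) take $r=3$; both $q-1$ and $2(q-1)$ are less than $3(q-1)$. For (b), the lines through $\langle a\rangle$ are the $[u]$ with $u$ in the $2$-dimensional space $a^\perp=\{u:a\cdot u=0\}$. Choose a basis $v,w$ of it. Then $M(sv+tw)$ is a form of degree $q-1$ in $s,t$, and $q-1<2(q-1)$, so Step 3 applies with $r=2$. $\square$

## 6. The triangle identity

**Lemma 2 (triangle identity).** Let $q$ be even and $\mathcal O$ an oval of $PG(2,q)$ as above. Let $f$ be a form of degree $q-1$ over $\mathbf F_q$ that vanishes on every line exterior to $\mathcal O$. Then for distinct $i,j,k$,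
$$f(P_iP_j)+f(P_jP_k)+f(P_kP_i)=0 .$$

*Proof.*

**Step 1: a weighted relation.** This step isolates the triangle. Let $G=G_{ijk}$ be the form (1). Every line is exterior or secant. The product $fG$ vanishes on exterior lines because $f$ does, and on all secants except the three sides because $G$ does. Since $fG$ has degree $2(q-1)$, Lemma 1(a) gives
$$f(P_iP_j)G(P_iP_j)+f(P_jP_k)G(P_jP_k)+f(P_kP_i)G(P_kP_i)=0.\tag{9}$$

**Step 2: the weights are equal.** The numbers $G(P_iP_j),G(P_jP_k),G(P_kP_i)$ are nonzero elements of $\mathbf F_q$, and we do not know them. But (9) holds for *every* form of degree $q-1$ vanishing on $E$, with the same weights, so we may put in a form whose values we do know. Take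
$$f_0(u)=(a_i\cdot u)^{q-1}+(a_j\cdot u)^{q-1}.$$
On an exterior line both terms are $1$, so $f_0=1+1=0$ there, and (9) applies to $f_0$. On $P_iP_j$ both terms are $0$. On $P_jP_k$ the first term is $1$ and the second is $0$. On $P_kP_i$ the first is $0$ and the second is $1$. So the values of $f_0$ on $P_iP_j,P_jP_k,P_kP_i$ are $0,1,1$, and (9) reads
$$G(P_jP_k)+G(P_kP_i)=0,$$
that is, $G(P_jP_k)=G(P_kP_i)$. By symmetry in $i,j,k$ (the form $G$ depends only on the set $\{i,j,k\}$), all three weights are equal.

**Step 3: divide.** The common weight is nonzero. Dividing (9) by it gives the claim. $\square$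

Why omit three points in (1), and not two? Omitting two would isolate a single secant, but the product would have degree $q$, and its product with $f$ degree $2q-1=2(q-1)+1$. For $q>2$ this is not a multiple of $q-1$, so there is no value on a line. For $q=2$ it equals $3(q-1)$, where Lemma 1(a) no longer applies. Nor could such an argument succeed: the form $f_0$ vanishes on $E$ and is not zero on the secants.

## 7. The kernel consists of sums of stars: proof of Theorem 1

By (5) and (6) it remains to show that $\dim K\le q+1$.

**Step 1: remove the constant.** Lemma 2 is about forms, while (8) has a constant $\varepsilon(F)$; this step disposes of it. Let $K_0=\{F\in K:\varepsilon(F)=0\}$. By (8), each $F\in K_0$ is, as a function on lines, a form of degree $q-1$. Since $\chi_{P_0}\in K$ and $\varepsilon(\chi_{P_0})=1$, for each $F\in K$ either $F$ or $F+\chi_{P_0}$ lies in $K_0$. Hence $\dim K\le\dim K_0+1$.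

**Step 2: $q+1$ values determine $F\in K_0$.** Put $c_i=F(P_0P_i)\in\mathbf F_2$ for $1\le i\le q+1$. Since $F$ is a form of degree $q-1$ that vanishes on $E$, Lemma 2 for the triangle $P_0P_iP_j$ gives
$$F(P_iP_j)=c_i+c_j\qquad(i,j\ge1,\ i\neq j).$$
Together with $F|_E=0$, this says that $F$ is determined by $(c_1,\dots,c_{q+1})$.

**Step 3: one relation among these values.** The lines through $P_0$ are exactly the $q+1$ lines $P_0P_i$, so Lemma 1(b) at $P_0$ gives $\sum_{i=1}^{q+1}c_i=0$. (This is also (7), with $\varepsilon(F)=0$.) So $F\mapsto(c_1,\dots,c_{q+1})$ is an injective linear map from $K_0$ into a space of dimension $q$, and $\dim K_0\le q$.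

**Step 4: count.** Steps 1 and 3 give $\dim K\le q+1=2^m+1$. By (5),
$$\operatorname{rank}_2W(\Pi,\mathcal O)\ge 3^m+1-(2^m+1)=3^m-2^m .$$
The upper bound was shown after (6), so equality holds. $\blacksquare$

## 8. All forms of degree $q-1$, and the span of the exterior lines

The proof used little about $C$, and the same two lemmas describe what happens for all forms over $\mathbf F_q$.

**Theorem 2.** Let $q=2^m$ and let $\mathcal O=\{\langle a_0\rangle,\dots,\langle a_{q+1}\rangle\}$ be an oval of $\Pi=PG(2,q)$ with set $E$ of exterior lines. Let $V$ be the $\mathbf F_q$-space of all forms of degree $q-1$ in $u_1,u_2,u_3$.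

1. A form $f\in V$ vanishes on $E$ if and only if $f=\sum_{i=0}^{q+1}c_i(a_i\cdot u)^{q-1}$ with $\sum c_i=0$. These forms make up a space $N$ of dimension exactly $q$.
2. The evaluation map $V\to\mathbf F_q^{E}$ is surjective: the points of the dual plane in $E$ impose independent conditions on curves of degree $q-1$.
3. Consequently $\dim(U|_E)=\dim U-q$ for every subspace $U$ with $N\subseteq U\subseteq V$.
4. The $\mathbf F_2$-span of the exterior lines, as sets of points, is exactly the set of all codewords of the binary code of $\Pi$ (the span of all lines) that vanish on $\mathcal O$. In particular, for any three points of $\mathcal O$, the sum of the three secants joining them is a sum of exterior lines.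

*Proof.*

**Step 0: a form in $V$ that vanishes on all lines is the zero form.** This lets us pass between forms and functions. Such a form vanishes at all points of $\mathbf F_q^3$ (at $0$ because its degree is positive), and all its exponents are at most $q-1$. A polynomial in one variable of degree at most $q-1$ with $q$ roots is zero. For more variables, expand in powers of the last one. For fixed values of the other variables, all coefficients vanish by the one-variable case, so each coefficient is a polynomial in fewer variables that vanishes everywhere and has exponents at most $q-1$. By induction all coefficients are zero.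

**Step 1: the space $N$ has dimension $q$ and vanishes on $E$.** Let $\sum c_i=0$ and $f=\sum c_i(a_i\cdot u)^{q-1}$. On an exterior line the value is $\sum c_i=0$. On $P_iP_j$ the value is $\sum_lc_l-c_i-c_j=c_i+c_j$ (characteristic $2$). So $f$ is the zero function, hence by Step 0 the zero form, exactly when all $c_i$ are equal. Constant vectors do satisfy the condition, since $\sum c_i=(q+2)c=0$. The vectors $(c_0,\dots,c_{q+1})$ with sum $0$ form a space of dimension $q+1$, and the map to forms has kernel of dimension $1$. So $\dim N=q$.

**Step 2: nothing else vanishes on $E$.** Let $f\in V$ vanish on $E$, and put $c_i=f(P_0P_i)\in\mathbf F_q$ for $1\le i\le q+1$. By Lemma 2, $f(P_iP_j)=c_i+c_j$ for distinct $i,j\ge1$; by Lemma 1(b), $\sum_{i\ge1}c_i=0$. If all $c_i$ are $0$, then $f$ vanishes on all lines and is the zero form. So the space of such $f$ has dimension at most $q$. It contains $N$, hence equals $N$. This proves (1).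

**Step 3: surjectivity.** We have $\dim V=\binom{q+1}2$, and by (2)
$$|E|=\binom q2=\binom{q+1}2-q .$$
By part (1) the evaluation map has kernel $N$, so its image has dimension $\dim V-q=|E|$. This proves (2).

**Step 4: subspaces.** If $N\subseteq U\subseteq V$, the restriction $U\to U|_E$ has kernel $U\cap N=N$, of dimension $q$. This proves (3).

**Step 5: the code of point sets.** Let $C'$ be the $\mathbf F_2$-span of all lines as sets of points. Row rank equals column rank, so $\dim C'=3^m+1$. Restrict $C'$ to $\mathcal O$. Exterior lines restrict to $0$ and secants to pairs, and every pair of points of $\mathcal O$ occurs. So the image is the even-weight code of length $q+2$, of dimension $q+1$. Hence the codewords of $C'$ vanishing on $\mathcal O$ form a space of dimension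
$$3^m+1-(q+1)=3^m-2^m .$$
The span of the exterior lines lies in this space, which again shows the upper bound for $\operatorname{rank}_2W(\Pi,\mathcal O)$. Its dimension is $\operatorname{rank}_2W(\Pi,\mathcal O)$, because exterior lines contain only points off $\mathcal O$. By Theorem 1 this is $3^m-2^m$, so the two spaces are equal. Finally, the sum of the three sides of a triangle with vertices on $\mathcal O$ vanishes on $\mathcal O$, since each vertex is on two sides and no other point of $\mathcal O$ is on any side. So this sum is a sum of exterior lines. This proves (4). $\square$

**Remark.** The forms $G_{0jk}$ with $1\le j<k\le q+1$ are a basis of $V$. On the line $P_sP_t$ with $s,t\ge1$, the form $G_{0jk}$ is nonzero only if $\{s,t\}=\{j,k\}$, so these forms are linearly independent. Their number is $\binom{q+1}2=\dim V$. So the triangle tests through $P_0$ already use every form of degree $q-1$.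

## 9. Arcs of any size in any characteristic

When there are fewer than $q+2$ points, there is a spare linear factor, and a single secant can be isolated.

**Definition (arc).** An *arc* of $PG(2,q)$ is a set of points no three of which are collinear. A line meeting it in two points is a secant of the arc.

**How large an arc can be.** Let $\mathcal A$ be an arc with $|\mathcal A|=s$. If $s\geq 1$, the lines joining a fixed point of $\mathcal A$ to the other points are distinct, and there are only $q+1$ lines on that point, so $s\le q+2$. If $s=q+2$, every line on a point of $\mathcal A$ is a secant, so no line meets $\mathcal A$ in exactly one point. Then the lines through a point off $\mathcal A$ split $\mathcal A$ into pairs, so $s$ is even and $q$ is even. In this case $\mathcal A$ is an oval.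

**Theorem 3.** Let $q=p^e$ with $p$ prime. Let $\mathcal A$ be an arc of $PG(2,q)$ with $|\mathcal A|=s$, and let $A_{\mathrm{ns}}$ be the incidence matrix of all points against the lines meeting $\mathcal A$ in at most one point.

- If $s\le q+1$, then $\operatorname{rank}_pA_{\mathrm{ns}}=\operatorname{rank}_pPG(2,q)$.
- If $s=q+2$ (so $q=2^m$ and $\mathcal A$ is an oval), then $\operatorname{rank}_2A_{\mathrm{ns}}=\operatorname{rank}_2PG(2,q)-(q+1)$.

So deleting the secants of an arc lowers the $p$-rank only when the arc has $q+2$ points, and then by exactly $q+1$.

**Example ($q=2$, $s=3$).** Let $\mathcal A$ be the coordinate triangle in $PG(2,2)$. The four non-secant lines are, as point sets,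
$$[1,1,1]=\{110,101,011\},\quad[1,1,0]=\{001,110,111\},\quad[1,0,1]=\{010,101,111\},\quad[0,1,1]=\{100,011,111\}.$$
Each of the points $001,010,100$ is on exactly one of these lines, namely the second, the third and the fourth. So a linear relation cannot involve those three, and then it cannot involve the first. The rank is $4=3^1+1$, the rank of the whole plane.

*Proof of Theorem 3.*

**Step 1: the case $s=q+2$.** The lines meeting $\mathcal A$ in at most one point are the exterior lines of an oval. The points of $\mathcal A$ give zero rows, so $\operatorname{rank}_2A_{\mathrm{ns}}=\operatorname{rank}_2W(\Pi,\mathcal A)$ with $\Pi=PG(2,q)$. By Theorem 1 and (4) this is $3^m-2^m=\operatorname{rank}_2PG(2,q)-(q+1)$.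

**Step 2: reduction to $3\le s\le q+1$.** We will need a third arc point besides the two on a secant. An arc with fewer than $3$ points lies in an arc with $3$ points (add points to obtain three non-collinear ones), and $3\le q+1$. Enlarging the arc only removes non-secant lines, hence columns of $A_{\mathrm{ns}}$. If the matrix for the larger arc has rank $\operatorname{rank}_pPG(2,q)$, then so does the matrix for the smaller one, since no submatrix of the full incidence matrix has larger rank. So let $s\ge3$.

**Step 3: what has to be injective.** For $P=\langle a\rangle$ let $\chi_P=1-(a\cdot u)^{q-1}$, with value $1$ on the lines through $P$ and $0$ on the others. Let $C$ be the $\mathbf F_p$-span of all $\chi_P$. Its dimension is $\operatorname{rank}_pPG(2,q)$, and the dimension of its restriction to the non-secant lines is $\operatorname{rank}_pA_{\mathrm{ns}}$. So it suffices to show that the restriction of $C$ to the non-secant lines is injective. Let $F\in C$ vanish on all non-secant lines. If $F=\sum_Rb_R\chi_R$ with $R=\langle r\rangle$, then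
$$F=c-f,\qquad c=\sum_Rb_R\in\mathbf F_p,\qquad f(u)=\sum_Rb_R(r\cdot u)^{q-1},$$
and $f$ is a form of degree $q-1$.

**Step 4: a form that isolates one secant.** Write $\mathcal A=\{P_1,\dots,P_s\}$ with $P_l=\langle a_l\rangle$. Let $P_iP_j$ be any secant, choose $k\ne i,j$, and put
$$H(u)=(a_k\cdot u)^{q+2-s}\prod_{l\ne i,j,k}(a_l\cdot u),\qquad \deg H=(q+2-s)+(s-3)=q-1 .$$
Since $q+2-s\ge1$, the factor $a_k\cdot u$ does occur. So $H$ vanishes on every line that contains an arc point other than $P_i,P_j$, in particular on every secant except $P_iP_j$. As $P_iP_j$ contains no third arc point, $H(P_iP_j)\ne0$.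

**Step 5: sum over all lines.** On non-secant lines $F=0$, and on secants other than $P_iP_j$ we have $H=0$. So $\sum_{[u]}F(u)H(u)=F(P_iP_j)H(P_iP_j)$. On the other hand, $H$ has degree $q-1$ and $fH$ has degree $2(q-1)$, so Lemma 1(a) gives
$$F(P_iP_j)\,H(P_iP_j)=\sum_{[u]}F(u)H(u)=c\sum_{[u]}H(u)-\sum_{[u]}f(u)H(u)=0 .$$
Hence $F(P_iP_j)=0$. The secant was arbitrary, so $F$ vanishes on all lines, and the restriction is injective. $\square$

The exponent $q+2-s$ is where the two cases of Theorem 3 part. For $s=q+2$ it is $0$, the factor $a_k\cdot u$ disappears, $H$ becomes the form $G_{ijk}$ of (1), and what is isolated is a triangle and no longer a single secant.
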